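\title{Queer components of the exponential family are bounded}

\begin{abstract}
For the family $E_\kappa(z)=e^z+\kappa$, a queer component is a connected component of the set of structurally stable parameters that is not a hyperbolic component. We prove that every queer component is bounded. More generally, connected sets of parameters that avoid the closure of the hyperbolic parameters have uniformly bounded diameter, and the diameter tends to zero as the set moves to the right. We follow the singular orbit until it first points nearly vertically or to the left. At that moment the return map is a perturbation of an exponential map, and copies of the simplest hyperbolic regions of the family form barriers that a connected set cannot cross.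
\end{abstract}

\section{Introduction}

For $\kappa\in\mathbb C$ let $E_\kappa(z)=e^z+\kappa$. This map is a covering from $\mathbb C$ onto $\mathbb C\setminus\{\kappa\}$, so the \emph{singular value} $\kappa$ is the only obstruction to continuing inverse branches. Its orbit $\kappa,E_\kappa(\kappa),E_\kappa^2(\kappa),\dots$ is the \emph{singular orbit}.

A parameter $\kappa_0$ is \emph{structurally stable} if $E_\kappa$ is topologically conjugate to $E_{\kappa_0}$ on $\mathbb C$ for every $\kappa$ in some neighborhood of $\kappa_0$. The stable parameters form an open set; its complement $\mathcal B$ is the \emph{bifurcation locus}. A parameter is \emph{hyperbolic} if $E_\kappa$ has an attracting periodic orbit, that is, a point $z$ with $E_\kappa^n(z)=z$ and $|(E_\kappa^n)'(z)|<1$ for some $n\ge1$. The set $\mathcal H$ of hyperbolic parameters is open, and its connected components are the \emph{hyperbolic components}. We take as known that every hyperbolic component is a connected component of $\mathbb C\setminus\mathcal B$.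 A connected component of $\mathbb C\setminus\mathcal B$ that is not a hyperbolic component is called \emph{queer}: there the dynamics is stable, but no attracting orbit accounts for the stability. If $\mathcal H$ were dense there would be no queer component. We do not address whether queer components exist; we ask how large one could be.

Two families of hyperbolic parameters can be found by hand (Lemma~\ref{lem:visible}): the half-plane $\operatorname{Re}\kappa<-1$, and the lines $\operatorname{Im}\kappa=(2j+1)\pi$ with one point removed from each. A queer component therefore lies in a half-strip of height $2\pi$, and it can be unbounded only by stretching to the right. Hyperbolic components do stretch to the right, along those lines, so stability alone does not exclude this. On the other hand, near $\operatorname{Re}\kappa=x$ the map $\kappa\mapsto E_\kappa(\kappa)$ has derivative $e^\kappa+1$, of size $e^x$. One expects the pattern of half-plane and lines to be repeated there at small scales, leaving no room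 for a long set that avoids hyperbolic parameters.

It is known that $\infty$ cannot be accessible from a queer component $U$: no curve in $U$ tends to $\infty$. This does not give boundedness. The union of the square $(0,1)\times(0,1)$ with the fingers $(\frac1{2n+1},\frac1{2n})\times(0,n)$, $n\ge1$, is an unbounded domain, yet a curve in it either stays eventually in one finger or returns to the square again and again. The following conjecture is stated in \cite{DEM}: \emph{every queer component is bounded}. We prove it, without using the result on accessibility.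

\begin{theorem}\label{thm:A}
Every queer component is bounded. More generally, there is a constant $C$ such that every connected set $X\subset\mathbb C\setminus\overline{\mathcal H}$ has diameter at most $C$.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $\varepsilon>0$ there is $x\in\mathbb R$ such that every connected set $X\subset\mathbb C\setminus\overline{\mathcal H}$ that meets $\{\operatorname{Re}\kappa\ge x\}$ has diameter at most $\varepsilon$.
\end{theorem}

The first statement of Theorem~\ref{thm:A} follows from the second. A queer component $U$ is open and connected. It is disjoint from $\mathcal H$, because a hyperbolic component is a different component of $\mathbb C\setminus\mathcal B$, and being open it is disjoint from $\overline{\mathcal H}$. No other property of queer components is used. Theorem~\ref{thm:B} is not needed for Theorem~\ref{thm:A}. Applied to discs, it says that every disc of fixed radius centered far enough to the right contains a hyperbolic parameter.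

\begin{remark}\label{rem:ray}
The closure cannot be dropped: the ray $(-1,\infty)$ is connected, unbounded and disjoint from $\mathcal H$. For real $\kappa>-1$ and real $x$ we have $E_\kappa(x)-x\ge1+\kappa>0$, so the singular orbit tends to $+\infty$. Suppose $E_\kappa$ had an attracting orbit, and let $A$ be the open set of points attracted to it. Then $E_\kappa^{-1}(A)=A$ and $A$ omits the two points $\kappa$ and $E_\kappa(\kappa)$. So $E_\kappa\colon A\to A$ is a covering, hence a local isometry of the hyperbolic metric of $A$, and the multiplier has modulus $1$, a contradiction. Lemma~\ref{lem:escape} shows that the far right part of this ray lies in $\overline{\mathcal H}$.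
\end{remark}

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:A} to a one-sided estimate, Proposition~\ref{prop:main}. Section~\ref{sec:idea} explains the idea of its proof and works out the smallest case; Sections~\ref{sec:criteria}--\ref{sec:trap} contain the proof. Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}.

\section{Conventions and standard facts}\label{sec:facts}

$\operatorname{Log}$ and $\operatorname{Arg}$ are the principal branches, $\operatorname{Arg}\in(-\pi,\pi]$, and $D(a,s)$ is the open disc. We write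
\[
f_j(\kappa)=E_\kappa^j(\kappa)\quad(j\ge0),\qquad F_j(\kappa)=f_j(\kappa)-\kappa=e^{f_{j-1}(\kappa)}\quad(j\ge1).
\]
Thus $f_0(\kappa)=\kappa$, the number $F_j$ is the position of the $j$th point of the singular orbit relative to the singular value, and $(E_\kappa^k)'(\kappa)=F_1\cdots F_k$. The set $\mathcal H$ is invariant under $\kappa\mapsto\kappa+2\pi i$ and $\kappa\mapsto\bar\kappa$, since $z\mapsto z+2\pi i$ and $z\mapsto\bar z$ conjugate the corresponding maps. We use the following facts.
\begin{itemize}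
\item[(F1)] \emph{Convex sets.} If $h$ is holomorphic near a convex set $N$ and $|h'|\le M$ on $N$, then $|h(a)-h(b)|\le M|a-b|$ on $N$. If $|h'-1|<1$ on $N$, then $h$ is injective on $N$. Both follow from $h(a)-h(b)=(a-b)\int_0^1h'(b+s(a-b))\,ds$.
\item[(F2)] \emph{Banach's fixed point theorem.} If moreover $N$ is compact and nonempty, $h(N)\subset N$ and $M\le\frac12$, then $h$ has exactly one fixed point in $N$.
\item[(F3)] \emph{Koebe's $\frac14$-theorem.} If $\varphi$ is univalent on $D(a,s)$, then $\varphi(D(a,s))\supset D(\varphi(a),\frac s4|\varphi'(a)|)$.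
\item[(F4)] \emph{Compact self-maps.} If $h$ maps a disc or half-plane $D$ holomorphically into a compact subset of $D$, then $h$ has a fixed point $z\in D$ with $|h'(z)|<1$. Indeed, $h$ is not onto, so by the Schwarz--Pick lemma it strictly contracts the hyperbolic metric, uniformly on a closed hyperbolic disc containing $h(D)$. When $h$ is an iterate of $E_\kappa$, this gives $\kappa\in\mathcal H$.
\item[(F5)] \emph{Zeros.} Rouch\'e's theorem, and the formula $\frac1{2\pi i}\oint_{|y|=\beta}G\,h'/h\,dy=\sum G(y_i)$ for $G,h$ holomorphic near $|y|\le\beta$ with $h\ne0$ on the circle, the sum being over the zeros of $h$ in the disc with multiplicity.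
\item[(F6)] \emph{Crossing lemma.} In a closed rectangle, a path joining the left and right sides meets every path joining the top and bottom sides.
\item[(F7)] \emph{Logarithms.} For $|x|<1$ we have $|\operatorname{Log}(1+x)|\le-\log(1-|x|)\le|x|/(1-|x|)$ and $|\operatorname{Arg}(1+x)|\le2|x|$. Always $|\operatorname{Arg}(ab)|\le|\operatorname{Arg}a|+|\operatorname{Arg}b|$. If $a,b$ both lie in the open right half-plane, or both in the open upper half-plane, then $\operatorname{Log}(a/b)=\operatorname{Log}a-\operatorname{Log}b$.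
\end{itemize}

\section{The visible hyperbolic parameters and a reduction}\label{sec:reduction}

On the line $\operatorname{Im}\kappa=(2j+1)\pi$ the family is real: $z=y+(2j+1)\pi i$ conjugates $E_{c+(2j+1)\pi i}$ to
\[
g_c(y)=c-e^y .
\]
This family has a single period doubling, at $c=1$, and its $2$-cycle can be written down.

\begin{lemma}\label{lem:visible}
\begin{itemize}
\item[(a)] If $\operatorname{Re}\kappa<-1$, then $\kappa\in\mathcal H$.
\item[(b)] If $c<1$, then $g_c$ has an attracting fixed point $p<0$ with $p+e^p=c$.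
\item[(c)] If $c>1$, then $g_c$ has an attracting $2$-cycle $y_*\pm t\in[c-e^c,c]$, where $t>0$,
\[
e^{y_*}=\frac t{\sinh t},\qquad c=\log\frac t{\sinh t}+t\coth t,
\]
and the multiplier is $(t/\sinh t)^2$.
\end{itemize}
Consequently every line $\operatorname{Im}\kappa=(2j+1)\pi$ lies in $\overline{\mathcal H}$.
\end{lemma}

\begin{proof}
(a) $E_\kappa$ maps $\{\operatorname{Re}z<0\}$ into $D(\kappa,1)$, whose closure is compact in that half-plane; apply (F4).

(b) The function $p+e^p$ increases from $-\infty$ to $1$ on $(-\infty,0)$, and $g_c'(p)=-e^p\in(-1,0)$.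

(c) For $t>0$ define $y_*$ by $e^{y_*}=t/\sinh t$ and put $c=y_*+e^{y_*}\cosh t$, which is the stated value. Then
\[
c-e^{y_*\pm t}=y_*+e^{y_*}(\cosh t-e^{\pm t})=y_*\mp e^{y_*}\sinh t=y_*\mp t,
\]
and the multiplier is $e^{y_*+t}e^{y_*-t}=e^{2y_*}<1$. The function $c(t)$ is continuous, tends to $1$ as $t\to0$, and equals $\log(2t)+o(1)$ as $t\to\infty$; so every $c>1$ occurs. The cycle lies in $g_c^2(\mathbb R)\subset[c-e^c,c]$.

On each line only the point $c=1$ is left, and it is a limit of hyperbolic points.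
\end{proof}

The half-strips cut out by Lemma~\ref{lem:visible} are open to the right. The estimate we shall prove looks in the other direction: a connected set cannot reach far to the \emph{left} of any of its points.

\begin{proposition}\label{prop:main}
There is a constant $R>0$ with the following property. If $X\subset\mathbb C\setminus\overline{\mathcal H}$ is connected, $\kappa_0\in X$ and $x_0=\operatorname{Re}\kappa_0\ge R$, then $\operatorname{Re}\kappa>x_0-2$ for all $\kappa\in X$.
\end{proposition}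

Since every point of $X$ far to the right can serve as base point, the one-sided bound becomes two-sided.

\begin{proof}[Proof of Theorem~\ref{thm:A}, assuming Proposition~\ref{prop:main}]
Let $X\subset\mathbb C\setminus\overline{\mathcal H}$ be connected. By Lemma~\ref{lem:visible}, $X\subset\{\operatorname{Re}\kappa\ge-1\}$, and $X$ lies in one strip $(2j-1)\pi<\operatorname{Im}\kappa<(2j+1)\pi$. If $X\subset\{\operatorname{Re}\kappa<R\}$, the real parts on $X$ lie in an interval of length $R+1$. Otherwise fix $\kappa_0\in X$ with $\operatorname{Re}\kappa_0\ge R$ and let $\kappa,\kappa'\in X$. If $\operatorname{Re}\kappa'\ge R$, the proposition with base point $\kappa'$ gives $\operatorname{Re}\kappa>\operatorname{Re}\kappa'-2$. If $\operatorname{Re}\kappa'<R$, base point $\kappa_0$ gives $\operatorname{Re}\kappa>\operatorname{Re}\kappa_0-2>\operatorname{Re}\kappa'-2$. So the real parts lie in an interval of length $2$. In both cases $\operatorname{diam}X\le R+3+2\pi$.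
\end{proof}

\section{The idea: the family reappears in its return maps}\label{sec:idea}

Let $k\ge1$, suppose $|F_1|,\dots,|F_k|$ are large, and put $w=f_k(\kappa)$, $\lambda=F_1\cdots F_k$. As long as $e^z$ is small,
\[
E_\kappa^{k+1}(z)=E_\kappa^k(\kappa+e^z)\approx w+\lambda e^z .
\]
Choose a logarithm $c$ of $\lambda$. In the coordinate $Z=z+c$ the right side is $Z\mapsto e^Z+\tau$ with $\tau=w+c$. The return map is close to $E_\tau$, and $\tau$ plays the role of the parameter. If the approximation were exact, Lemma~\ref{lem:visible} would put a left half-plane and the lines $\operatorname{Im}\tau=(2m+1)\pi$ into $\overline{\mathcal H}$, and $X$ would be caught in the set of parameters over one half-strip of the $\tau$-plane. That set is unbounded, but for a good choice of $k$ it lies in $\operatorname{Re}\kappa>x_0-2$.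

\medskip\noindent\textbf{The case $k=1$.} Let $\kappa_0=x_0+i\pi/2$ and $\rho=e^{x_0}$, so that $F_1(\kappa_0)=i\rho$. For $|\operatorname{Im}\kappa|<\pi$ we have $w=e^\kappa+\kappa$, $\lambda=e^\kappa$, $c=\kappa$ and $\tau=e^\kappa+2\kappa$.

\emph{The coordinate.} To use $w$ as a coordinate we solve $\kappa=\operatorname{Log}(w-\kappa)$. Let $w$ range over a horizontal half-strip at height about $\rho$, of width $\rho/5$, from slightly negative real part to $+\infty$. The singular value stays at bounded height, so $|w-\kappa|\ge\rho/2$. Then $\kappa\mapsto\operatorname{Log}(w-\kappa)$ has derivative at most $2/\rho$, and the solution satisfies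
\[
\operatorname{Re}\kappa=\log|w-\kappa|\ge x_0-\log2 .
\]
This is the source of the bound in Proposition~\ref{prop:main}. It depends on $F_1(\kappa_0)$ being vertical. For real $\kappa_0$, moving $w$ to the left leads toward the singular value; then $|w-\kappa|$ shrinks, and $\operatorname{Re}\kappa$ with it. In general we must wait for the first $k$ at which $F_k(\kappa_0)$ does not point to the right. The earlier points of the orbit will move only to the right, up to a bounded error, and this only increases their distance from $\kappa$.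

\emph{The return map.} Since $E_\kappa^2(z)=\kappa+\exp(\kappa+e^z)=w+\lambda(\exp(e^z)-1)$, in the coordinate $Z=z+\kappa$ we get exactly
\[
Z\mapsto\tau+\lambda\bigl(e^{\xi/\lambda}-1\bigr),\qquad\xi=e^Z,
\]
and this differs from $E_\tau(Z)=\tau+\xi$ by at most $|\xi|^2/|\lambda|$ when $|\xi|\le|\lambda|$. On a bounded part of the line $\operatorname{Im}\tau=(2m+1)\pi$ this is a small perturbation, and attracting cycles persist. The difficulty is the period doubling: the regions of period $1$ and period $2$ touch at one point, which moves under perturbation, and a barrier must pass exactly through it. This is Lemma~\ref{lem:model}.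

\emph{The far part.} For $\tau=\log r+(2m+1)\pi i$ the model orbit is $\tau\mapsto\tau-r\mapsto\tau-re^{-r}$: one long jump to the left, then an almost exact return. The jump uses $\xi=-r$, so the error bound $r^2/\rho$ is useless once $r$ exceeds $\sqrt\rho$, whereas the barrier must reach infinity for fixed $\rho$. We therefore give up the line and keep the jump: we solve $f_3=f_1-r$ exactly. This reads $\lambda(\exp(e^w)-1)=-r$, and it holds if
\[
e^\tau=\lambda e^w=\lambda\operatorname{Log}(1-r/\lambda)=-r\,\psi(1-r/\lambda),\qquad\psi(u)=\frac{\operatorname{Log}u}{u-1}.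
\]
Taking logarithms gives $\tau=\log r+(2m+1)\pi i+\operatorname{Log}\psi(1-r/\lambda)$. The right side depends on $\tau$ only through $\lambda=e^\kappa$, and $d\kappa/d\tau=1/(e^\kappa+2)$ is of order $1/\rho$, so this is a contraction. For $r\ll\rho$ we have $\psi\approx1$ and the solution is close to the line. For large $r$ it leaves the line, but by less than $\pi$. For general $k$ there are $k$ factors $\psi$ and the drift is below $\pi k$, which is negligible against the width of the half-strip because $k\le\log\rho$.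

\section{Inverse branches and a criterion for hyperbolicity}\label{sec:criteria}

The approximation $E_\kappa^k(\kappa+\xi)\approx w+\lambda\xi$ must hold uniformly in $k$. It does, because the inverse branch along an orbit that stays away from $\kappa$ is univalent on a large disc.

\begin{lemma}\label{lem:branch}
Let $z_j=E_\kappa(z_{j-1})$ and $|z_j-\kappa|\ge2$ for $1\le j\le k$, and put $\Lambda=\prod_{j=1}^k(z_j-\kappa)$. Then for $0<s\le\frac12|z_k-\kappa|$,
\[
E_\kappa^k\Bigl(D\Bigl(z_0,\frac s{4|\Lambda|}\Bigr)\Bigr)\subset D(z_k,s).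
\]
\end{lemma}

\begin{proof}
On $D_j=D(z_j,\frac12|z_j-\kappa|)$ the map $z\mapsto z_{j-1}+\operatorname{Log}\frac{z-\kappa}{z_j-\kappa}$ is a univalent inverse branch of $E_\kappa$ sending $z_j$ to $z_{j-1}$, with derivative $1/(z_j-\kappa)$ at $z_j$. By (F7) its image lies in $D(z_{j-1},\log2)$, which is contained in $D_{j-1}$ when $j\ge2$, as $D_{j-1}$ has radius at least $1$. The composition $\varphi$ is a univalent inverse branch of $E_\kappa^k$ on $D_k$ with $\varphi(z_k)=z_0$ and $\varphi'(z_k)=1/\Lambda$. By (F3), $\varphi(D(z_k,s))\supset D(z_0,\frac s{4|\Lambda|})$; apply $E_\kappa^k$.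
\end{proof}

The next lemma is the copy of the left half-plane: in the notation of Section~\ref{sec:idea}, $|e^w\lambda|=e^{\operatorname{Re}\tau}$.

\begin{lemma}\label{lem:left}
Let $k\ge1$, $|F_j(\kappa)|\ge2$ for $1\le j\le k$, $w=f_k(\kappa)$ and $\lambda=\prod_{j=1}^kF_j(\kappa)$. If $|e^w\lambda|\le\frac1{22}$, then $\kappa\in\mathcal H$.
\end{lemma}

\begin{proof}
As $e/22<1/8$, we have $E_\kappa(D(w,1))\subset D(\kappa,e|e^w|)\subset D(\kappa,\frac1{8|\lambda|})$. Lemma~\ref{lem:branch} with $z_j=f_j(\kappa)$ and $s=\frac12$ gives $E_\kappa^{k+1}(D(w,1))\subset D(w,\frac12)$, and (F4) applies.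
\end{proof}

\section{Period doubling under perturbation}\label{sec:model}

Fix once and for all an absolute constant $r_1>e^2$ such that
\begin{equation}\label{eq:r1}
4e^4re^{-r}\le1\quad\text{and}\quad128e^7r^2(1+r)^2e^{-r}\le1\qquad\text{for all }r\ge r_1 .
\end{equation}
For jumps $r\ge r_1$ a direct estimate will give hyperbolicity; below $r_1$ we perturb the family $g_c$. Put
\[
L=\log r_1>2,\quad S=r_1+20,\quad Q=\{-5<\operatorname{Re}\sigma<L+1,\ |\operatorname{Im}\sigma|<1\},\quad B=D(0,S).
\]

\begin{lemma}\label{lem:model}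
There is $\varepsilon_0\in(0,1)$ with the following property. Let $\eta\colon Q\times B\to\mathbb C$ be holomorphic with $|\eta|<\varepsilon_0$, let $g_\sigma(y)=\sigma-e^y+\eta(\sigma,y)$, and let $\mathcal A$ be the set of $\sigma\in Q$ for which $g_\sigma$ has a cycle in $B$ of period $1$ or $2$ with multiplier of modulus less than $1$. Then $D(L,\varepsilon_0)\subset\mathcal A$, and there is a path from $-4$ to $L$ in $Q\cap\{\operatorname{Re}\sigma\ge-4\}$ contained in $\overline{\mathcal A}$.
\end{lemma}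

\begin{proof}
A superscript $0$ refers to $\eta=0$. Away from $\sigma=1$ we use persistence of attracting cycles. Near $\sigma=1$ we follow the two multipliers as holomorphic functions of $\sigma$ and use that both cross the unit circle with nonzero speed, in opposite directions, at the same point.

\emph{Step 1: away from $\sigma=1$.} Let $\delta_2\in(0,\frac14)$ and $I=[-4,1-\delta_2]\cup[1+\delta_2,L]$. We claim that there is $s>0$ such that $\sigma\in\mathcal A$ whenever $|\eta|<s$, $\sigma\in Q$ and $\operatorname{dist}(\sigma,I)<s$. Let $c\in I$. By Lemma~\ref{lem:visible}, $g_c^0$ has an attracting cycle of period $n\in\{1,2\}$ in $|y|\le r_1+5$: the fixed point satisfies $c-1<p<0$, and the $2$-cycle lies in $[c-e^c,c]\subset[-r_1,L]$. Around a point of the cycle choose a closed disc $\Delta\subset B$ with $g_c^0(\Delta)\subset B$ and $(g_c^0)^n(\Delta)\subset\operatorname{int}\Delta$. On $B$ we have $|g_\sigma-g_c^0|\le|\sigma-c|+\sup|\eta|$, and $g_c^0$ is uniformly continuous on $B$. So there is $s_c>0$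 such that both inclusions hold for $g_\sigma$ if $\sigma\in Q$, $|\sigma-c|<2s_c$ and $|\eta|<s_c$, and then $\sigma\in\mathcal A$ by (F4). Cover $I$ by finitely many discs $D(c_i,s_{c_i})$ and let $s=\min s_{c_i}$: a point within $s$ of $I$ is within $2s_{c_i}$ of some $c_i$.

\emph{Step 2: the multipliers near $\sigma=1$.} From $g_1^0(y)=-y-\frac{y^2}2-\frac{y^3}6-\cdots$ we get
\[
(g_1^0)^2(y)=\Bigl(y+\frac{y^2}2+\frac{y^3}6\Bigr)-\frac{y^2+y^3}2+\frac{y^3}6+O(y^4)=y-\frac{y^3}6+O(y^4).
\]
So at $0$ the function $g_1^0-\mathrm{id}$ has a simple zero and $(g_1^0)^2-\mathrm{id}$ a triple zero. Choose $\beta\in(0,1)$ such that neither has another zero in $|y|\le\beta$; note that $|g_1^0(y)|\le e^{\beta/4}-1<\beta/2$ for $|y|\le\beta/4$. For $|\sigma-1|<1$ and $|\eta|<1$ the function $h_\sigma=g_\sigma^2-\mathrm{id}$ is defined near $|y|\le\beta$, since there $|g_\sigma|\le2+e+1<S$. Rouch\'e's theorem on the circles $|y|=\beta$ and $|y|=\beta/4$ gives $\delta_1,\varepsilon_1\in(0,1)$ such that, for $|\sigma-1|<\delta_1$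 and $|\eta|<\varepsilon_1$:
\begin{itemize}
\item $g_\sigma-\mathrm{id}$ has exactly one zero $p=p(\sigma)$ and $h_\sigma$ exactly three zeros $p,y_1,y_2$ (with multiplicity) in $|y|\le\beta$, all of them in $|y|<\beta/4$;
\item $|g_\sigma|<\beta$ on $|y|\le\beta/4$.
\end{itemize}
Let $\mu(\sigma)=g_\sigma'(p)$. Then $|\mu+1|\le|1-e^p|+|\partial_y\eta|\le(e^{1/4}-1)+\frac1{S-1}<1$ by Cauchy's estimate. The points $y_1,y_2$ need not depend holomorphically on $\sigma$, but a symmetric function of them does. Put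
\[
\nu(\sigma)=\frac12\Bigl[\frac1{2\pi i}\oint_{|y|=\beta}(g_\sigma^2)'(y)\,\frac{h_\sigma'(y)}{h_\sigma(y)}\,dy-\mu(\sigma)^2\Bigr]=\frac12\bigl[(g_\sigma^2)'(y_1)+(g_\sigma^2)'(y_2)\bigr],
\]
by (F5) and $(g_\sigma^2)'(p)=\mu^2$. Also $p(\sigma)=\frac1{2\pi i}\oint_{|y|=\beta}y\,\frac{g_\sigma'-1}{g_\sigma-y}\,dy$. Hence $\mu$ and $\nu$ are holomorphic on $D(1,\delta_1)$. As $\sup|\eta|\to0$, Cauchy's estimates for $\eta$ show that the integrands converge uniformly for $\sigma$ in a compact subset, where the denominators of the model are bounded away from $0$. So $\mu\to\mu^0$ and $\nu\to\nu^0$ locally uniformly, together with their derivatives.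

\emph{If $\mu\ne-1$, then $\{y_1,y_2\}$ is a $2$-cycle with multiplier $\nu$.} Since $|\mu+1|<1$, we have $\mu^2\ne1$; so $p$ is a simple zero of $h_\sigma$, $y_1\ne p$, and $y_1$ is not fixed by $g_\sigma$. The point $g_\sigma(y_1)$ lies in $|y|<\beta$ and is a zero of $h_\sigma$. It is not $y_1$, and it is not $p$, for then $y_1=g_\sigma(p)=p$. So it is $y_2$, and $(g_\sigma^2)'(y_1)=(g_\sigma^2)'(y_2)=g_\sigma'(y_1)g_\sigma'(y_2)$.

\emph{If $\mu=-1$, then $\nu=1$.} Writing $g_\sigma(p+Y)=p+\mu Y+aY^2+\cdots$ we find $h_\sigma(p+Y)=(\mu^2-1)Y+a\mu(1+\mu)Y^2+O(Y^3)=O(Y^3)$. All three zeros equal $p$, and $\nu=\mu^2=1$.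

\emph{The model.} Here $\mu^0=-e^p$ with $p+e^p=\sigma$, so $\mu^0(1)=-1$, $p'(1)=\frac12$, $(\mu^0)'(1)=-\frac12$, and $\nu^0(1)=1$. For small $t$ the cycle of Lemma~\ref{lem:visible}(c) lies in $|y|<\beta$, so it is $\{y_1,y_2\}$. From $\log(t/\sinh t)=-\frac{t^2}6+O(t^4)$ and $t\coth t=1+\frac{t^2}3+O(t^4)$ we get $\sigma=1+\frac{t^2}6+O(t^4)$ and $\nu^0=1-\frac{t^2}3+O(t^4)$. Hence $(\nu^0)'(1)=-2$.

\emph{Step 3: the path.} Fix $\delta_2\in(0,\frac14)$ with $3\delta_2<\delta_1$, $|(\mu^0)'+\frac12|<\frac1{20}$ and $|(\nu^0)'+2|<\frac1{20}$ on $D(1,3\delta_2)$. Let $s$ be as in Step~1 for this $\delta_2$, and fix $\delta_3<\min(s,\delta_2/4)$. On $|\sigma-1|=\delta_3$ we have $|\mu^0+1|\ge(\frac12-\frac1{20})\delta_3$. Take $\varepsilon_0\le\min(\delta_3,\varepsilon_1)$ so small that $|\eta|<\varepsilon_0$ implies $|\mu'+\frac12|<\frac1{10}$ and $|\nu'+2|<\frac1{10}$ on $D(1,2\delta_2)$, and $|\mu-\mu^0|<\frac9{20}\delta_3$ on $|\sigma-1|=\delta_3$. By Rouch\'e's theorem there is $\sigma^*\in D(1,\delta_3)$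 with $\mu(\sigma^*)=-1$, hence $\nu(\sigma^*)=1$. Integrating along horizontal segments, for $0<x\le\delta_2$,
\[
\Bigl|\mu(\sigma^*\mp x)-\Bigl(-1\pm\frac x2\Bigr)\Bigr|\le\frac x{10},\qquad|\nu(\sigma^*+x)-(1-2x)|\le\frac x{10}.
\]
So $|\mu(\sigma^*-x)|<1$, while $\mu(\sigma^*+x)\ne-1$ and $|\nu(\sigma^*+x)|<1$. Thus the segment $[\sigma^*-\delta_2,\sigma^*+\delta_2]$ lies in $\mathcal A$ except for $\sigma^*\in\overline{\mathcal A}$. Its endpoints are within $\delta_3$ of $1\mp\delta_2\in I$, so the segments joining them to $1\mp\delta_2$ lie in $\mathcal A$ by Step~1. Adding $[-4,1-\delta_2]$ and $[1+\delta_2,L]$ gives the path. Finally $D(L,\varepsilon_0)\subset Q$ lies within $s$ of $L\in I$, so it is contained in $\mathcal A$.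
\end{proof}

\section{Points of the singular orbit as parameter coordinates}\label{sec:orbit}

From now on $\alpha\in(0,\frac1{10}]$ is fixed and $\delta_0=\alpha^2/100$. For Proposition~\ref{prop:main} one may take $\alpha=\frac1{10}$; small $\alpha$ is used for Theorem~\ref{thm:B}. The constant $R=R(\alpha)$ is subject to finitely many lower bounds depending only on $\alpha,r_1,\varepsilon_0$, each signaled by ``$R$ large''.

Let $\kappa_0$ be a parameter with $x_0=\operatorname{Re}\kappa_0\ge R$. For $j\ge1$ put $a_{j-1}=f_{j-1}(\kappa_0)$ and $A_j=F_j(\kappa_0)=e^{a_{j-1}}$, and define $n_j\in\mathbb Z$ by $a_{j-1}=\operatorname{Log}A_j+2\pi in_j$. Call $k\ge1$ \emph{admissible} if $|\operatorname{Arg}A_j|<\frac\pi2-\alpha$ for $1\le j<k$; thus $k=1$ is always admissible.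

\begin{lemma}\label{lem:growth}
Let $k$ be admissible and $\rho=|A_k|$. For $R$ large, $|A_j|\ge e^R$ for $1\le j\le k$, and
\begin{equation}\label{eq:growth}
\sum_{j\le k}\frac1{|A_j|}\le2e^{-x_0},\qquad\prod_{j\le k}|A_j|\le\rho^{4/3},\qquad k\le\log\rho,\qquad x_0\le\log\rho .
\end{equation}
\end{lemma}

\begin{proof}
We have $|A_1|=e^{x_0}$, and for $j<k$ inductively $|A_{j+1}|=e^{x_0+\operatorname{Re}A_j}\ge e^{|A_j|\sin\alpha}\ge|A_j|^4$, since $u\sin\alpha\ge4\log u$ for $u\ge e^R$. So $|A_j|\ge e^{4^{j-1}x_0}\ge e^{jx_0}$, which bounds the sum by a geometric series. Further $|A_{k-i}|\le\rho^{4^{-i}}$ with $\sum_i4^{-i}=\frac43$, and $\log\rho\ge4^{k-1}x_0\ge\max(k,x_0)$.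
\end{proof}

The index $k$ is not bounded. It will enter estimates only through $k\le\log\rho$, and $\rho\ge e^R$.

We want to invert $\kappa\mapsto f_j(\kappa)$ near $\kappa_0$ on a large domain. The natural domains are the half-strips
\[
T_j=\{\zeta:\ \operatorname{Re}\zeta>\operatorname{Re}a_j-2,\ |\operatorname{Im}\zeta-2\pi n_{j+1}|<2\pi\}\qquad(j\ge0),
\]
which are convex and contain $a_j$. If $K$ inverts $f_{j-1}$, then inverting $f_j$ means solving $z=e^\zeta+K(\zeta)$ for $\zeta=f_{j-1}$. This is a logarithm up to the term $K(\zeta)$, which varies slowly compared with $e^\zeta$.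

\begin{lemma}\label{lem:step}
Let $k$ be admissible, $1\le j\le k$, and let $K\colon T_{j-1}\to\mathbb C$ be holomorphic with $|K'|\le1$ and $K(a_{j-1})=\kappa_0$. Let $G\ni a_j$ be a domain on which $|z-\kappa_0|\ge\frac12|A_j|$ and $|\operatorname{Arg}(z-\kappa_0)|\le2$. For $R$ large there is a holomorphic map $\zeta\colon G\to T_{j-1}$ with $\zeta(a_j)=a_{j-1}$ such that for $z\in G$ and $\zeta=\zeta(z)$
\[
\zeta=\operatorname{Log}(z-K(\zeta))+2\pi in_j,\qquad|K(\zeta)-\kappa_0|\le\delta_0|z-\kappa_0|,\qquad|\zeta'(z)|\le\frac4{|A_j|}.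
\]
\end{lemma}

\begin{proof}
Fix $z\in G$, let $t=|z-\kappa_0|\ge\frac12e^R$, and let $N_z\subset T_{j-1}$ be the compact convex set defined by
\[
\operatorname{Re}\zeta\ge\operatorname{Re}a_{j-1}-\tfrac32,\qquad|\operatorname{Im}\zeta-2\pi n_j|\le4,\qquad|\zeta-a_{j-1}|\le\delta_0t .
\]
It contains $a_{j-1}$. For $\zeta\in N_z$, (F1) gives $|K(\zeta)-\kappa_0|\le\delta_0t\le t/100$. Hence $0.99t\le|z-K(\zeta)|\le1.01t$ and $|\operatorname{Arg}(z-K(\zeta))|\le2.02<\pi$ by (F7), so $P_z(\zeta)=\operatorname{Log}(z-K(\zeta))+2\pi in_j$ is holomorphic near $N_z$. On $N_z$: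
\begin{itemize}
\item $\operatorname{Re}P_z\ge\log(0.495|A_j|)\ge\operatorname{Re}a_{j-1}-0.71$ and $|\operatorname{Im}P_z-2\pi n_j|\le2.02$;
\item $\log|z-K(\zeta)|$ and $\log|A_j|$ lie in $[0,\log2t]$, so $|P_z-a_{j-1}|\le\log2t+2.02+\pi\le\log t+6\le\frac12\delta_0t$;
\item $|P_z'|=|K'|/|z-K|\le1/(0.99t)\le\frac12$.
\end{itemize}
By (F2), $P_z$ has a unique fixed point $\zeta(z)\in N_z$, and it satisfies the three inequalities defining $N_z$ strictly.

To see that $\zeta$ is holomorphic near $z_1\in G$, apply the implicit function theorem to $\zeta-P_z(\zeta)=0$ at $(z_1,\zeta(z_1))$, where the $\zeta$-derivative $1-P_z'$ is not zero. The local holomorphic solution lies in $N_z$ for $z$ near $z_1$, because the strict inequalities persist; by uniqueness it equals $\zeta(z)$. Since $P_{a_j}(a_{j-1})=\operatorname{Log}A_j+2\pi in_j=a_{j-1}$, we have $\zeta(a_j)=a_{j-1}$. Differentiating $e^\zeta+K(\zeta)=z$ gives $|\zeta'|=|e^\zeta+K'(\zeta)|^{-1}\le(0.99t-1)^{-1}\le2/t\le4/|A_j|$.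
\end{proof}

\begin{lemma}\label{lem:chain}
Let $k$ be admissible and $R$ large. There are holomorphic maps $\zeta_j\colon T_j\to T_{j-1}$, $1\le j<k$, with $\zeta_j(a_j)=a_{j-1}$ and $|\zeta_j'|\le4/|A_j|$, such that the following holds for $K_0=\mathrm{id}$, $K_j=\zeta_1\circ\dots\circ\zeta_j\colon T_j\to T_0$. If $0\le j<k$, $z\in T_j$ and $\kappa=K_j(z)$, then $f_i(\kappa)=\zeta_{i+1}\circ\dots\circ\zeta_j(z)\in T_i$ for $0\le i\le j$; in particular $f_j\circ K_j=\mathrm{id}$. For $1\le i\le j$, with $f_i,F_i$ evaluated at $\kappa$,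
\begin{gather}
f_{i-1}=\operatorname{Log}F_i+2\pi in_i,\qquad F_i=(f_i-\kappa_0)(1+\vartheta_i)\ \text{ with }|\vartheta_i|\le\delta_0,\label{eq:rel}\\
|F_i|\ge\tfrac12|A_i|,\qquad|\operatorname{Arg}F_i|\le\tfrac\pi2-\tfrac\alpha2.\label{eq:cone}
\end{gather}
\end{lemma}

\begin{proof}
Let $1\le j<k$ and $z\in T_j$. Write
\begin{equation}\label{eq:split}
z-\kappa_0=A_j+t_1+t_2,\qquad t_1=\max(\operatorname{Re}(z-a_j),0)\ge0,\qquad|t_2|\le2+3\pi<12 .
\end{equation}
The bound on $t_2$ holds because $\operatorname{Re}(z-a_j)>-2$ and $|\operatorname{Im}(z-a_j)|<3\pi$. As $A_j$ lies in the right half-plane, adding $t_1$ does not decrease the modulus and does not increase $|\operatorname{Arg}|$. So, by (F7) and $24/|A_j|\le\alpha/4$,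
\begin{equation}\label{eq:Tj}
|z-\kappa_0|\ge|A_j|-12,\qquad|\operatorname{Arg}(z-\kappa_0)|\le\tfrac\pi2-\tfrac34\alpha .
\end{equation}
Lemma~\ref{lem:step} applies with $G=T_j$ and $K=K_{j-1}$ and gives $\zeta_j$; then $|K_j'|\le4/|A_j|\le1$ and $K_j(a_j)=\kappa_0$, so the construction continues. If $\kappa=K_j(z)=K_{j-1}(\zeta_j(z))$, then by induction the formula for $f_i(\kappa)$ holds for $i\le j-1$, and $f_j(\kappa)=e^{\zeta_j(z)}+K_{j-1}(\zeta_j(z))=z$. For $1\le i\le j$ we have $\kappa=K_{i-1}(\zeta_i(f_i))$ and $f_{i-1}=\zeta_i(f_i)$, so Lemma~\ref{lem:step} at the point $f_i\in T_i$ gives $f_{i-1}=\operatorname{Log}(f_i-\kappa)+2\pi in_i$ and $|\kappa-\kappa_0|\le\delta_0|f_i-\kappa_0|$. This is \eqref{eq:rel}. With \eqref{eq:Tj}, $(|A_i|-12)(1-\delta_0)\ge\frac12|A_i|$ and $2\delta_0\le\alpha/4$ we obtain \eqref{eq:cone}.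
\end{proof}

If the orbit points to the right forever, there is no time at which to stop. But then a tiny change of parameter moves $f_k$ vertically by at most $2\pi$ and turns $F_{k+1}$ to the negative real axis.

\begin{lemma}\label{lem:escape}
Let $R$ be large. If $|\operatorname{Arg}A_j|<\frac\pi2-\alpha$ for all $j\ge1$, then $\kappa_0\in\overline{\mathcal H}$.
\end{lemma}

\begin{proof}
Let $k\ge1$; then $k+1$ is admissible. Let $z=\operatorname{Re}a_k+i(2\pi n_{k+1}+\pi)\in T_k$ and $\kappa=K_k(z)$. As $|z-a_k|\le2\pi$, (F1) and Lemma~\ref{lem:chain} give $|f_j(\kappa)-a_j|\le2\pi\prod_{i=j+1}^k4/|A_i|$ for $0\le j<k$. Each factor is at most $\frac12$, so these bounds sum to at most $16\pi/|A_k|\le\frac12$, and the case $j=0$ shows that $\kappa\to\kappa_0$ as $k\to\infty$. Let $\rho'=|A_{k+1}|=e^{\operatorname{Re}a_k}$. Then $F_{k+1}(\kappa)=e^z=-\rho'$, and $|F_j(\kappa)|=|A_j|e^{\operatorname{Re}(f_{j-1}(\kappa)-a_{j-1})}\ge2$ for $j\le k$. By \eqref{eq:growth} for $k+1$,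
\[
\prod_{j\le k+1}|F_j(\kappa)|\le e^{1/2}\prod_{j\le k+1}|A_j|\le2\rho'^{\,4/3},\qquad\operatorname{Re}f_{k+1}(\kappa)=\operatorname{Re}\kappa-\rho'\le\log\rho'+1-\rho'.
\]
So $|e^{f_{k+1}}\prod_{j\le k+1}F_j|\le2e\rho'^{\,7/3}e^{-\rho'}\le\frac1{22}$, and $\kappa\in\mathcal H$ by Lemma~\ref{lem:left}.
\end{proof}

\section{The coordinate $\tau$}\label{sec:tau}

\emph{From now on $\kappa_0\notin\overline{\mathcal H}$.} By Lemma~\ref{lem:escape} there is a first index $k\ge1$ with $|\operatorname{Arg}A_k|\ge\frac\pi2-\alpha$, and it is admissible. Replacing $\kappa_0$ by $\bar\kappa_0$ changes neither $k$ nor real parts, so we assume $\operatorname{Arg}A_k\in[\frac\pi2-\alpha,\pi]$. Put $\rho=|A_k|$ and $Y=\operatorname{Im}a_k$.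

The vector $A_k$ cannot point to the left. If $\operatorname{Re}a_k<-3\log\rho$, then $|e^{a_k}\prod_{j\le k}A_j|\le\rho^{-3+4/3}\le\frac1{22}$, and Lemma~\ref{lem:left} gives $\kappa_0\in\mathcal H$. Hence $\operatorname{Re}a_k\ge-3\log\rho$ and $\operatorname{Re}A_k\ge-4\log\rho\ge-\rho\sin\alpha$. Since also $\operatorname{Re}A_k\le\rho\sin\alpha$ and $\operatorname{Im}A_k\ge0$,
\begin{equation}\label{eq:vertical}
\operatorname{Im}A_k\ge\rho\cos\alpha\ge0.99\rho .
\end{equation}
Let
\[
\Omega=\{w:\ \operatorname{Re}w>-10\log\rho,\ |\operatorname{Im}w-Y|<\rho/10\}\ni a_k .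
\]
Unlike the $T_j$, this half-strip reaches far to the left of $a_k$. For $w\in\Omega$ we have $\operatorname{Im}(w-\kappa_0)=\operatorname{Im}A_k+\operatorname{Im}w-Y\ge0.8\rho$ and $\operatorname{Re}(w-\kappa_0)\ge-11\log\rho$. So $|w-\kappa_0|\ge\frac12\rho$ and $0<\operatorname{Arg}(w-\kappa_0)\le\frac\pi2+\frac{11\log\rho}{0.8\rho}\le2$. Lemma~\ref{lem:step} with $j=k$, $K_{k-1}$ and $G=\Omega$ gives $\zeta_k\colon\Omega\to T_{k-1}$. Put
\[
K=K_{k-1}\circ\zeta_k\colon\Omega\to T_0 .
\]
As in Lemma~\ref{lem:chain}, $f_k\circ K=\mathrm{id}$, so $K$ is injective, and $K(a_k)=\kappa_0$. We regard $\kappa=K(w)$, $f_j$ and $F_j$ as functions of $w\in\Omega$. Then $f_{j-1}=\zeta_j\circ\dots\circ\zeta_k(w)=\operatorname{Log}F_j+2\pi in_j$ for $1\le j\le k$, and \eqref{eq:rel}, \eqref{eq:cone} hold for $i<k$. From $\kappa\in T_0$,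
\begin{equation}\label{eq:T0}
\operatorname{Re}\kappa>x_0-2,\qquad|\operatorname{Im}\kappa-\operatorname{Im}\kappa_0|<3\pi,\qquad\operatorname{Im}F_k\ge0.8\rho-3\pi\ge\tfrac12\rho .
\end{equation}
In particular $|F_j|\ge\frac12|A_j|\ge\frac12e^R$ for all $j\le k$. Each $\operatorname{Log}F_j=f_{j-1}-2\pi in_j$ is holomorphic on $\Omega$ with derivative at most $\prod_{i=j}^k4/|A_i|\le2^{j-k}\cdot4/\rho$, so
\begin{equation}\label{eq:slow}
\sum_{j=1}^k\Bigl|\frac d{dw}\operatorname{Log}F_j\Bigr|\le\frac8\rho .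
\end{equation}
Define on $\Omega$
\[
c(w)=\sum_{j=1}^k\operatorname{Log}F_j,\qquad\lambda=\prod_{j=1}^kF_j=e^c,\qquad\tau(w)=w+c(w),\qquad\text{so that }e^\tau=e^w\lambda .
\]
Then $|c'|\le8/\rho$, $|\operatorname{Im}c|\le\pi k$, and $\operatorname{Re}w\le\operatorname{Re}\tau$ because $|\lambda|\ge1$. By (F1), $\tau$ is injective on $\Omega$. Let $\tau_0=\tau(a_k)$. As $\kappa_0\notin\mathcal H$, Lemma~\ref{lem:left} gives $\operatorname{Re}\tau_0>-\log22>-4$.

\begin{lemma}\label{lem:Sigma}
The half-strip $\Sigma=\{\operatorname{Re}\tau>-6,\ |\operatorname{Im}\tau-\operatorname{Im}\tau_0|<\rho/20\}$ is contained in $\tau(\Omega)$.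
\end{lemma}

\begin{proof}
Let $\tau^*\in\Sigma$ and $M=|\tau^*-\tau_0|$. We look for a fixed point of $h(w)=\tau^*-c(w)$ in the compact convex set
\[
N=\{\operatorname{Re}w\ge-9\log\rho,\ |\operatorname{Im}w-Y|\le\rho/15,\ |w-a_k|\le2M\}\subset\Omega,
\]
which contains $a_k$. We have $|h'|\le8/\rho\le\frac12$ and $h(w)-a_k=(\tau^*-\tau_0)+(c(a_k)-c(w))$. Let $w\in N$. Then $|\operatorname{Im}h(w)-Y|\le\frac\rho{20}+2\pi\log\rho\le\frac\rho{15}$ and $|h(w)-a_k|\le M+\frac8\rho\cdot2M\le2M$. For the real part, note $-4<\operatorname{Re}\tau_0\le x_0+\rho+\frac43\log\rho\le2\rho$. As both real parts exceed $-6$, we get $M\le(\operatorname{Re}\tau^*+6)+(2\rho+6)+\frac\rho{20}$. Therefore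
\[
\operatorname{Re}c(w)\le\operatorname{Re}c(a_k)+\frac{16M}\rho\le\frac43\log\rho+\frac{16\operatorname{Re}\tau^*}\rho+40,
\]
and $\operatorname{Re}h(w)\ge(1-\frac{16}\rho)\operatorname{Re}\tau^*-\frac43\log\rho-40\ge-46-\frac43\log\rho\ge-9\log\rho$. So $h(N)\subset N$, and the fixed point given by (F2) satisfies $\tau(w)=\tau^*$.
\end{proof}

Let $\omega\colon\Sigma\to\Omega$ be the inverse of $\tau$, so $|\omega'|\le2$, and let $\mathcal K=K\circ\omega\colon\Sigma\to T_0$. This map is holomorphic and injective, $\mathcal K(\tau_0)=\kappa_0$, and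
\begin{equation}\label{eq:proper}
\mathcal K(\tau)\to\infty\quad\text{as }\tau\to\infty\text{ in }\Sigma .
\end{equation}
Indeed, $|\tau-\tau_0|\le2|w-a_k|$ by (F1), and $w=f_k(\mathcal K(\tau))$ stays bounded when $\mathcal K(\tau)$ does. By Lemma~\ref{lem:left} and $e^{-4}<\frac1{22}$,
\begin{equation}\label{eq:wall}
\tau\in\Sigma,\ \operatorname{Re}\tau=-4\quad\Longrightarrow\quad\mathcal K(\tau)\in\mathcal H .
\end{equation}

\section{The barriers}\label{sec:barriers}

Put $b=\pi k+1$. Since $k\le\log\rho$, we have $2b+20<\rho/20$ for $R$ large.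

\begin{proposition}\label{prop:barrier}
Let $m\in\mathbb Z$ with $|(2m+1)\pi-\operatorname{Im}\tau_0|\le b+8$. There is a path $\Gamma_m\colon[0,\infty)\to\Sigma$ starting at $(2m+1)\pi i-4$ with $\operatorname{Re}\Gamma_m\ge-4$, $|\operatorname{Im}\Gamma_m-(2m+1)\pi|\le b$, $\operatorname{Re}\Gamma_m(s)\to+\infty$ as $s\to\infty$, and $\mathcal K(\Gamma_m)\subset\overline{\mathcal H}$.
\end{proposition}

We fix such an $m$. Every $\tau$ with $\operatorname{Re}\tau>-6$ and $|\operatorname{Im}\tau-(2m+1)\pi|\le b$ lies in $\Sigma$. For $\tau\in\Sigma$ we write $w=\omega(\tau)$, $\kappa=\mathcal K(\tau)$, and $f_j,F_j,\lambda$ for the corresponding values.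

\subsection{The compact part}\label{sub:compact}

Let $\sigma\in Q$ and $\tau=(2m+1)\pi i+\sigma\in\Sigma$. By \eqref{eq:T0} and Lemma~\ref{lem:branch} with $s=\rho/4\le\frac12|F_k|$, the function
\[
\Phi(\xi)=E_\kappa^k(\kappa+\xi/\lambda)-w
\]
maps $|\xi|<\rho/16$ into $D(0,\rho/4)$, and $\Phi(0)=0$, $\Phi'(0)=1$. By Cauchy's estimates the $n$th Taylor coefficient is at most $\frac\rho4(\frac{16}\rho)^n$, so for $|\xi|\le\rho/32$
\[
|\Phi(\xi)-\xi|\le\frac\rho4\Bigl(\frac{16|\xi|}\rho\Bigr)^2\sum_{n\ge0}2^{-n}=\frac{128|\xi|^2}\rho .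
\]
Put $z=w+y-\sigma$. Since $e^w=e^\tau/\lambda=-e^\sigma/\lambda$, we have $E_\kappa(z)=\kappa-e^y/\lambda$ and $E_\kappa^{k+1}(z)=w+\Phi(-e^y)$. In the coordinate $y$ the map $E_\kappa^{k+1}$ is therefore
\[
g_\sigma(y)=\sigma-e^y+\eta(\sigma,y),\qquad\eta=\Phi(-e^y)+e^y .
\]
The function $\eta$ is holomorphic on $Q\times B$, and for $R$ large $e^S\le\rho/32$ and $|\eta|\le128e^{2S}/\rho<\varepsilon_0$. An attracting cycle of $g_\sigma$ gives one of $E_\kappa$. So Lemma~\ref{lem:model} and the continuity of $\mathcal K$ give a path from $(2m+1)\pi i-4$ to $(2m+1)\pi i+L$, with $\operatorname{Re}\tau\ge-4$ and $|\operatorname{Im}\tau-(2m+1)\pi|<1$, that $\mathcal K$ maps into $\overline{\mathcal H}$; moreover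
\begin{equation}\label{eq:disc}
\mathcal K\bigl(D((2m+1)\pi i+L,\varepsilon_0)\bigr)\subset\mathcal H .
\end{equation}

\subsection{The equation for the far part}

For $r\ge r_1$ we look for $\tau$ with $f_{2k+1}=f_k-r$. Compare the second block of the singular orbit with the first: write $f_{k+1+j}=f_j+d_j$ for $0\le j\le k$. Then $d_0=e^w$, and exponentiating gives $F_je^{d_{j-1}}=F_j+d_j$. Going forward, this recursion expands enormously. We run it backward from $d_k=-r$ with principal logarithms and are left with the single equation $e^w=d_0$, that is, $e^\tau=d_0\lambda$.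

For $u\in\mathbb C\setminus(-\infty,0]$ let
\[
\psi(u)=\frac{\operatorname{Log}u}{u-1}=\int_0^1\frac{ds}{1+s(u-1)},\qquad\chi(u)=\frac{1-1/u}{\operatorname{Log}u}=\int_0^1u^{-s}\,ds,
\]
with $\psi(1)=\chi(1)=1$. The points $1+s(u-1)$ have arguments between $0$ and $\operatorname{Arg}u$, so their inverses lie in a convex cone of opening $|\operatorname{Arg}u|<\pi$ with the positive axis as one edge. Hence $\psi(u)\ne0$, $|\operatorname{Arg}\psi(u)|\le|\operatorname{Arg}u|<\pi$, and $\operatorname{Log}\psi$ is holomorphic. Also $|\chi(u)|\le\max(1,|u|^{-1})$.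

\begin{lemma}\label{lem:d}
Let $r\ge r_1$, $\tau\in\Sigma$ and $\operatorname{Re}\tau<\log r+4$. Put $d_k=-r$ and, for $j=k,\dots,1$,
\[
u_j=1+d_j/F_j,\qquad d_{j-1}=\operatorname{Log}u_j .
\]
For $R$ large, all $u_j$ lie in $\mathbb C\setminus(-\infty,0]$, and $d_{j-1}=\psi(u_j)d_j/F_j\ne0$. Moreover $1\le|u_k|\le1+r$, $|\psi(u_k)|\le8$, and for $1\le j<k$
\begin{gather}
|F_j+d_j|\ge|F_j|-5,\qquad\max\bigl(|\psi(u_j)|,|u_j|^{-1}\bigr)\le1+\frac{10}{|F_j|}\le2,\label{eq:d1}\\
|d_{j-1}|\le\tfrac14|d_j|,\qquad\sum_{i<k}\frac1{|F_i|}\le4e^{-R}\le\frac1{20}.\label{eq:d2}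
\end{gather}
\end{lemma}

\begin{proof}
\emph{The index $j=k$.} Since $\operatorname{Re}w\le\operatorname{Re}\tau$ and $\operatorname{Re}\kappa>4$, we have $\operatorname{Re}F_k<\log r\le r/2$. So $|F_k-r|^2-|F_k|^2=r^2-2r\operatorname{Re}F_k\ge0$, and $u_k=(F_k-r)/F_k$ satisfies $1\le|u_k|\le1+r$. Both $F_k$ and $F_k-r$ lie in the upper half-plane, so by (F7) $|\operatorname{Arg}u_k|<\pi$. Thus $\operatorname{Re}d_{k-1}\ge0$ and $|\operatorname{Im}d_{k-1}|<\pi$. If $|u_k-1|\le\frac12$, the integral gives $|\psi(u_k)|\le2$. Otherwise $|\operatorname{Log}u_k|\le\log|u_k|+\pi\le|u_k-1|+\pi$, and $|\psi(u_k)|\le1+2\pi<8$.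

\emph{The indices $j<k$.} The number $d_j$ may be much larger than $F_j$, but it points essentially to the right, as $F_j$ does. Assume inductively $\operatorname{Re}d_j\ge-1$ and $|\operatorname{Im}d_j|<\pi$. Let $\theta=\operatorname{Arg}F_j$, so $|\theta|\le\frac\pi2-\frac\alpha2$ by \eqref{eq:cone}, and let $s\in[0,1]$. Since $\cos\theta\ge0$,
\[
|F_j+sd_j|\ge\operatorname{Re}e^{-i\theta}(F_j+sd_j)=|F_j|+s(\cos\theta\operatorname{Re}d_j+\sin\theta\operatorname{Im}d_j)\ge|F_j|-5,
\]
and $\operatorname{Re}(F_j+sd_j)\ge|F_j|\sin\frac\alpha2-1>0$. By (F7), $|\operatorname{Arg}u_j|<\pi$. Further $|1+s(u_j-1)|=|F_j+sd_j|/|F_j|\ge1-5/|F_j|$, whose inverse is at most $1+10/|F_j|$ as $|F_j|\ge10$. This gives \eqref{eq:d1}, and $\operatorname{Re}d_{j-1}=\log|u_j|\ge-\log2\ge-1$ closes the induction.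

Finally $d_{j-1}=\psi(u_j)(u_j-1)=\psi(u_j)d_j/F_j$, so $|d_{j-1}|\le2|d_j|/|F_j|\le\frac14|d_j|$ for $j<k$, and the sum in \eqref{eq:d2} is at most $2\sum|A_i|^{-1}\le4e^{-R}$.
\end{proof}

Multiplying the recursions gives $d_0\lambda=-r\prod_{j\le k}\psi(u_j)$. On $\{\tau\in\Sigma:\operatorname{Re}\tau<\log r+4\}$ define the holomorphic function
\[
\Theta_r(\tau)=\log r+(2m+1)\pi i+\sum_{j=1}^k\operatorname{Log}\psi(u_j),\qquad\text{so that }e^{\Theta_r}=d_0\lambda .
\]

\begin{lemma}\label{lem:Theta}
For $r\ge r_1$ and $R$ large, $\Theta_r$ has a unique fixed point $\tau_m(r)$ in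
\[
N_r=\{-5\le\operatorname{Re}\tau\le\log r+3,\ |\operatorname{Im}\tau-(2m+1)\pi|\le b\}\subset\Sigma .
\]
It depends continuously on $r$, $\operatorname{Re}\tau_m(r)>0$, and $\operatorname{Re}\tau_m(r)\to\infty$ as $r\to\infty$. At $\tau=\tau_m(r)$ we have $e^w=d_0$ and $f_{k+1+j}=f_j+d_j$ for $0\le j\le k$; in particular $f_{2k+1}=w-r$.
\end{lemma}

\begin{proof}
\emph{$\Theta_r$ maps $N_r$ into itself.} We have $|\operatorname{Im}\Theta_r-(2m+1)\pi|<\pi k<b$, and by Lemma~\ref{lem:d}, $\operatorname{Re}\Theta_r\le\log r+\log8+\sum_{j<k}10/|F_j|<\log r+3$. For the lower bound, $|e^d-1|\le|d|e^{|d|}$ and $u_j=e^{d_{j-1}}$ give $|\psi(u_j)|\ge e^{-|d_{j-1}|}$. If $|d_{k-1}|\le\frac12$, then $\sum_{j\le k}|d_{j-1}|\le\frac12\cdot\frac43$ by \eqref{eq:d2}, and $|e^{\Theta_r}|\ge r/e$. Otherwise let $i\le k-1$ be minimal with $|d_i|>\frac12$. Then $\sum_{j\le i}|d_{j-1}|\le\frac23$ for the same reason, and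
\[
|d_0\lambda|=|d_i|\prod_{j\le i}|\psi(u_j)|\prod_{j>i}|F_j|\ge\frac{|F_k|}{2e}\ge\frac\rho{4e}\ge\frac\rho{12}.
\]
Thus $\operatorname{Re}\Theta_r\ge\min(\log r-1,\log\rho-3)>0$.

\emph{Contraction.} Let $'=d/dw$ and $q_j=d_j'/d_j$, so $q_k=0$. From $u_j-1=d_j/F_j$ we get $u_j'=(u_j-1)(q_j-(\operatorname{Log}F_j)')$, and $d_{j-1}'=u_j'/u_j$; hence
\[
q_{j-1}=\frac{u_j-1}{u_j\operatorname{Log}u_j}\bigl(q_j-(\operatorname{Log}F_j)'\bigr)=\chi(u_j)\bigl(q_j-(\operatorname{Log}F_j)'\bigr).
\]
Here $|\chi(u_k)|\le1$ and $|\chi(u_j)|\le1+10/|F_j|$ for $j<k$, so every product $\prod_{i\le j}|\chi(u_i)|$ is at most $e^{1/2}$. Unrolling the recursion and using \eqref{eq:slow}, $|q_0|\le e^{1/2}\cdot8/\rho\le16/\rho$. The logarithmic derivative of $e^{\Theta_r}=d_0\lambda$ gives $d\Theta_r/dw=q_0+c'$, so $|d\Theta_r/d\tau|\le2\cdot24/\rho\le\frac12$. By (F2) the fixed point exists and is unique, and its real part is positive.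

\emph{Continuity.} Let $r_1\le r<r'\le r_2$, $\tau=\tau_m(r)$, $\tau'=\tau_m(r')$. Then $\tau\in N_r\subset N_{r'}$ and $|\tau-\tau'|\le|\Theta_r(\tau)-\Theta_{r'}(\tau)|+\frac12|\tau-\tau'|$. So $|\tau-\tau'|\le2|\Theta_r(\tau)-\Theta_{r'}(\tau)|$, and $(s,\tau)\mapsto\Theta_s(\tau)$ is uniformly continuous on the compact set $\{r_1\le s\le r_2,\ \tau\in N_s\}$.

\emph{The orbit.} At the fixed point $e^w=e^\tau/\lambda=d_0$, so $f_{k+1}=f_0+d_0$. Inductively $f_{k+1+j}=\kappa+e^{f_{j-1}+d_{j-1}}=\kappa+F_ju_j=f_j+d_j$.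

\emph{Escape.} Suppose $\operatorname{Re}\tau_m(r)$ stays bounded along a sequence $r\to\infty$. Then $\tau_m(r)$ stays in a compact subset of $\Sigma$, so $w$ and the $F_j$ stay bounded. If $|d_j|\to\infty$, then $|u_j|\ge|d_j|/|F_j|-1\to\infty$ and $|d_{j-1}|\ge\log|u_j|\to\infty$. Starting from $|d_k|=r$ we reach $|d_0|\to\infty$, which contradicts $d_0=e^w$.
\end{proof}

\subsection{Hyperbolicity along the far part}

After the jump to $v=f_{2k+1}=w-r$ the exponential contracts by the factor $e^{-r}$ relative to $w$, while the expansion along the two blocks is only polynomial in $r$.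

\begin{lemma}\label{lem:farhyp}
For $r\ge r_1$ and $R$ large, $\mathcal K(\tau_m(r))\in\mathcal H$.
\end{lemma}

\begin{proof}
Let $\tau=\tau_m(r)$, so $|e^\tau|\le e^3r$, and put $t=e|e^v\lambda|=e^{1-r}|e^\tau|\le e^4re^{-r}$. By \eqref{eq:r1}, $4t\le1$. We follow $D(v,1)$ once around the orbit. First, $E_\kappa(D(v,1))\subset D(\kappa,e|e^v|)=D(\kappa,t/|\lambda|)$. Lemma~\ref{lem:branch} for $f_0,\dots,f_k$ with $s=4t$ gives $E_\kappa^{k+1}(D(v,1))\subset D(w,4t)$. As $e^x-1\le2x$ on $[0,1]$ and $e^w=d_0$,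
\[
E_\kappa^{k+2}(D(v,1))\subset D(f_{k+1},8t|d_0|).
\]
Lemma~\ref{lem:branch} also applies to $f_{k+1},\dots,f_{2k+1}=v$: we have $f_{k+1+j}-\kappa=F_j+d_j$, of modulus at least $|F_j|-5\ge2$ for $j<k$ and at least $\operatorname{Im}F_k\ge2$ for $j=k$. Let $\Lambda=\prod_{j\le k}(F_j+d_j)=\lambda\prod_{j\le k}u_j$. If $8t|d_0|\le\frac1{8|\Lambda|}$, the lemma with $s=\frac12$ gives $E_\kappa^{2k+2}(D(v,1))\subset D(v,\frac12)$, and (F4) finishes the proof.

It remains to show $64t|d_0\Lambda|\le1$. For $j<k$, \eqref{eq:d2} gives $|d_j|\le|d_{k-1}|\le\log(1+r)+\pi$, so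
\[
\prod_{j<k}|u_j|\le\exp\Bigl(\sum_{j<k}\frac{|d_j|}{|F_j|}\Bigr)\le\exp\Bigl(\frac{\log(1+r)+\pi}{20}\Bigr)\le2(1+r).
\]
With $|d_0\lambda|=|e^\tau|\le e^3r$ and $|u_k|\le1+r$ we obtain $64t|d_0\Lambda|\le128e^7r^2(1+r)^2e^{-r}\le1$ by \eqref{eq:r1}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:barrier}]
We show that the far part starts in the disc of \eqref{eq:disc}. For $|u-1|\le\frac14$,
\[
|\psi(u)-1|=\Bigl|\int_0^1\frac{s(u-1)}{1+s(u-1)}\,ds\Bigr|\le\frac{|u-1|/2}{3/4}=\frac23|u-1|\le\frac16,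
\]
so $|\operatorname{Log}\psi(u)|\le2|u-1|$ by (F7). Let $r=r_1$ and $\tau=\tau_m(r_1)$. For $R$ large, $|u_k-1|=r_1/|F_k|\le2r_1/\rho\le\frac18$, hence $|d_{k-1}|=|\psi(u_k)||u_k-1|\le4r_1/\rho\le\frac14$. For $j<k$ we have $|u_j-1|\le|d_j|$ and $\sum_{j<k}|d_j|\le\frac43|d_{k-1}|$ by \eqref{eq:d2}. Therefore
\[
|\tau_m(r_1)-(2m+1)\pi i-L|=\Bigl|\sum_{j\le k}\operatorname{Log}\psi(u_j)\Bigr|\le\frac{4r_1}\rho+2\cdot\frac43\cdot\frac{4r_1}\rho\le\frac{16r_1}\rho<\varepsilon_0 .
\]
Let $\Gamma_m$ be the path of Section~\ref{sub:compact}, followed by the segment from $(2m+1)\pi i+L$ to $\tau_m(r_1)$, followed by $\tau_m(r)$, $r\ge r_1$. The required properties hold by Section~\ref{sub:compact}, \eqref{eq:disc} and Lemmas~\ref{lem:Theta} and~\ref{lem:farhyp}.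
\end{proof}

\section{Trapping a connected set}\label{sec:trap}

Let $m_+$ be the smallest integer with $(2m_++1)\pi>\operatorname{Im}\tau_0+b+1$ and $m_-$ the largest with $(2m_-+1)\pi<\operatorname{Im}\tau_0-b-1$. Then $|(2m_\pm+1)\pi-\operatorname{Im}\tau_0|\le b+1+2\pi<b+8$, so Proposition~\ref{prop:barrier} gives paths $\Gamma_\pm=\Gamma_{m_\pm}$. We do not take the two lines adjacent to $\tau_0$, since a barrier may drift by $b$ and must stay on its side of $\tau_0$. With our choice
\begin{equation}\label{eq:where}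
1<\pm(\operatorname{Im}\tau-\operatorname{Im}\tau_0)\le2b+8\qquad\text{on }\Gamma_\pm .
\end{equation}
The paths tend to infinity, so their images are closed. Let $b'=2b+20<\rho/20$ and
\[
\Pi=\{\operatorname{Re}\tau>-4,\ |\operatorname{Im}\tau-\operatorname{Im}\tau_0|<b'\}.
\]
Then $\overline\Pi\subset\Sigma$ and $\tau_0\in\Pi\setminus(\Gamma_+\cup\Gamma_-)$. Let $V$ be the component of this open set containing $\tau_0$; see Figure~\ref{fig:V}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!15] (0,1.9) -- (3,1.9) .. controls (5,1.9) and (6,1.1) .. (9.5,1.0) -- (9.5,-2.0) .. controls (6,-1.9) and (5,-1.1) .. (3,-1.1) -- (0,-1.1) -- cycle;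
\draw[dashed] (0,2.7) -- (9.5,2.7) node[right] {$\operatorname{Im}\tau_0+b'$};
\draw[dashed] (0,-2.7) -- (9.5,-2.7) node[right] {$\operatorname{Im}\tau_0-b'$};
\draw[very thick] (0,-2.7) -- (0,2.7);
\node[left] at (0,0) {$\operatorname{Re}\tau=-4$};
\draw[very thick,->] (0,1.9) -- (3,1.9) .. controls (5,1.9) and (6,1.1) .. (9.5,1.0) node[right] {$\Gamma_+$};
\draw[very thick,->] (0,-1.1) -- (3,-1.1) .. controls (5,-1.1) and (6,-1.9) .. (9.5,-2.0) node[right] {$\Gamma_-$};
\filldraw[fill=white] (1.7,1.9) circle (2.5pt);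
\filldraw[fill=white] (1.7,-1.1) circle (2.5pt);
\fill (4.5,0) circle (2pt) node[right] {$\tau_0$};
\node at (7.6,-0.3) {$V$};
\end{tikzpicture}
\caption{The $\tau$-plane, schematically. The thick curves correspond to parameters in $\overline{\mathcal H}$: the wall $\operatorname{Re}\tau=-4$ and the two barriers $\Gamma_\pm$. Each barrier passes through a period-doubling point (white dot) and then drifts a bounded distance away from the horizontal line on which it started. A connected set of parameters that contains the base point $\tau_0$ and avoids $\overline{\mathcal H}$ stays in the shaded region $V$.}\label{fig:V}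
\end{figure}

\begin{lemma}\label{lem:trap}
If $X\subset\mathbb C\setminus\overline{\mathcal H}$ is connected and $\kappa_0\in X$, then $X\subset\mathcal K(V)$.
\end{lemma}

\begin{proof}
\emph{$\overline V$ does not meet the lines $\operatorname{Im}\tau=\operatorname{Im}\tau_0\pm b'$.} Suppose it meets the upper line. Then $V$ contains a point with imaginary part above $\operatorname{Im}\tau_0+2b+8$, and by \eqref{eq:where} the vertical segment from it to the upper line misses $\Gamma_\pm$. As $V$ is path connected, there is a path $\gamma$ in $\overline\Pi\setminus(\Gamma_+\cup\Gamma_-)$ from $\tau_0$ to the upper line. Choose $x_1$ larger than all real parts on $\gamma$, and let $W=[-4,x_1]\times[\operatorname{Im}\tau_0,\operatorname{Im}\tau_0+b']$. The part of $\gamma$ after its last point at height $\operatorname{Im}\tau_0$ joins the bottom and top of $W$ inside $W$. The part of $\Gamma_+$ up to its first point of real part $x_1$ joins the left and right sides inside $W$, by \eqref{eq:where}. This contradicts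 (F6). For the lower line use $\Gamma_-$ and the rectangle below $\tau_0$.

\emph{The boundary of $\mathcal K(V)$ lies in $\overline{\mathcal H}$.} A boundary point of the component $V$ cannot lie in the open set $\Pi\setminus(\Gamma_+\cup\Gamma_-)$. So $\partial V\subset\{\operatorname{Re}\tau=-4\}\cup\Gamma_+\cup\Gamma_-$, and $\mathcal K(\partial V)\subset\overline{\mathcal H}$ by \eqref{eq:wall} and Proposition~\ref{prop:barrier}. The set $\mathcal K(V)$ is open. Let $q\in\partial\mathcal K(V)$ and $\tau_n\in V$ with $\mathcal K(\tau_n)\to q$. By \eqref{eq:proper} the sequence $(\tau_n)$ is bounded, so a subsequence converges to some $\tau\in\overline V\subset\Sigma$ with $\mathcal K(\tau)=q$. Since $q\notin\mathcal K(V)$, we have $\tau\in\partial V$ and $q\in\overline{\mathcal H}$.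

The connected set $X$ contains $\kappa_0=\mathcal K(\tau_0)\in\mathcal K(V)$ and misses $\partial\mathcal K(V)$, so $X\subset\mathcal K(V)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Take $R=R(\alpha)$ for any fixed $\alpha$, say $\alpha=\frac1{10}$. If $\kappa_0$ was conjugated in Section~\ref{sec:tau}, conjugate $X$ as well; real parts do not change. By Lemma~\ref{lem:trap}, $X\subset\mathcal K(V)\subset T_0\subset\{\operatorname{Re}\kappa>x_0-2\}$.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}. The hypothesis on the base point was used three times: $\kappa_0\notin\overline{\mathcal H}$ for the existence of $k$, and $\kappa_0\notin\mathcal H$ for \eqref{eq:vertical} and for $\operatorname{Re}\tau_0>-4$. The hypotheses on $X$ were used only in the last line of Lemma~\ref{lem:trap}, where the closure is needed because the barriers pass through period-doubling points.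

\section{Small diameter far to the right}\label{sec:B}

The inclusion $X\subset\mathcal K(V)$ contains more than the bound $x_0-2$. On $\mathcal K(V)$ the modulus $|F_1|=e^{\operatorname{Re}\kappa}$ can decrease only by a factor $1-\alpha^2$. Exchanging base points bounds the increase as well, and once $|F_1|$ is pinned down, so is its argument.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\alpha\in(0,\frac1{10}]$ and $R=R(\alpha)$, now also subject to the conditions below. Let $X\subset\mathbb C\setminus\overline{\mathcal H}$ be connected and meet $\{\operatorname{Re}\kappa\ge R+1\}$. We show $\operatorname{diam}X\le9\alpha$; as $\alpha$ is arbitrary, the theorem follows.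

\emph{Real parts.} Let $\kappa_0\in X$ with $\operatorname{Re}\kappa_0\ge R$, normalized as in Section~\ref{sec:tau}, and let $\kappa\in X$. By Lemma~\ref{lem:trap}, $\kappa=\mathcal K(\tau)$ with $\tau\in V$; put $w=\omega(\tau)$.

If $k=1$, then $\rho=|A_1|$ and $b'=2\pi+22$. From $w-a_1=(\tau-\tau_0)-(c(w)-c(a_1))$ we get $|\operatorname{Im}w-Y|\le b'+2\pi$. By \eqref{eq:vertical}, \eqref{eq:T0} and $\cos\alpha\ge1-\alpha^2/2$,
\begin{equation}\label{eq:B1}
|F_1|\ge\operatorname{Im}F_1\ge\rho\cos\alpha-(b'+2\pi+3\pi)\ge(1-\alpha^2)\rho .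
\end{equation}
If $k\ge2$, then $f_1\in T_1$, and \eqref{eq:rel}, \eqref{eq:Tj} give $|F_1|\ge(|A_1|-12)(1-\delta_0)\ge(1-\alpha^2)|A_1|$. In both cases $\operatorname{Re}\kappa-\operatorname{Re}\kappa_0=\log|F_1/A_1|\ge\log(1-\alpha^2)\ge-2\alpha^2$. Taking $\operatorname{Re}\kappa_0\ge R+1$ shows $X\subset\{\operatorname{Re}\kappa\ge R\}$. So every point of $X$ is a possible base point, and
\[
|\operatorname{Re}\kappa-\operatorname{Re}\kappa_0|\le2\alpha^2,\qquad|F_1|\le e^{2\alpha^2}|A_1|\qquad\text{for all }\kappa,\kappa_0\in X .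
\]
Recall that $\kappa-\kappa_0=\operatorname{Log}F_1-\operatorname{Log}A_1$, as both logarithms carry the same $2\pi in_1$.

\emph{Distances for $k=1$.} By \eqref{eq:B1}, $\sin\operatorname{Arg}F_1\ge(1-\alpha^2)e^{-2\alpha^2}\ge1-3\alpha^2$. With $\phi=|\operatorname{Arg}F_1-\frac\pi2|<\frac\pi2$ we have $3\alpha^2\ge1-\cos\phi=2\sin^2\frac\phi2\ge2\phi^2/\pi^2$, so $\phi\le\pi\sqrt{3/2}\,\alpha\le4\alpha$. By \eqref{eq:vertical}, $|\operatorname{Arg}A_1-\frac\pi2|\le\alpha$. Hence $|\operatorname{Im}\kappa-\operatorname{Im}\kappa_0|\le8\alpha$ and $|\kappa-\kappa_0|\le8\alpha+2\alpha^2\le9\alpha$.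

\emph{Distances for $k\ge2$.} Write $f_1-\kappa_0=A_1+t_1+t_2$ as in \eqref{eq:split}, so that $F_1=(A_1+t_1+t_2)(1+\vartheta_1)$. Then
\[
|A_1+t_1|\le\frac{e^{2\alpha^2}|A_1|}{1-\delta_0}+12\le(1+5\alpha^2)|A_1|
\]
for $R$ large, since $e^{2\alpha^2}/(1-\delta_0)\le1+4\alpha^2$ and $12\le\alpha^2|A_1|$. As $\operatorname{Re}A_1>0$ and $t_1\ge0$, $|A_1+t_1|^2\ge|A_1|^2+t_1^2$. So $t_1^2\le(10\alpha^2+25\alpha^4)|A_1|^2$ and $t_1\le3.4\alpha|A_1|$. Therefore
\[
\Bigl|\frac{F_1}{A_1}-1\Bigr|\le\Bigl(3.4\alpha+\frac{12}{|A_1|}\Bigr)(1+\delta_0)+\delta_0\le4\alpha\le0.4 .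
\]
Both $F_1$ and $A_1$ lie in the right half-plane, by \eqref{eq:cone} and the definition of $k$. By (F7), $|\kappa-\kappa_0|=|\operatorname{Log}(F_1/A_1)|\le4\alpha/0.6\le8\alpha$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{DEM}
\emph{Dynamics of Exponential Maps},
\texttt{http://www.math.stonybrook.edu/theses/thesis03-1/part1.pdf}

\end{thebibliography}
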